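\title{A determinant formula for singly generated invariant subspaces of the Hardy space over the bidisk}

\begin{abstract}
Let $f$ be a nonzero function in the Hardy space $H^2$ over the bidisk and let $[f]$ be the invariant subspace it generates. We prove that $z[f]+w[f]$ is closed and has codimension one in $[f]$, and that the same holds for $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ at every point $(\lambda_1,\lambda_2)$ of the bidisk. The operator $K$ that measures the angle between $z[f]$ and $w[f]$ is Hilbert--Schmidt, and $\det(I-K^*K)=\Delta/d^2$, where $\Delta$ is the geometric mean of $|f|^2$ on the torus and $d$ is the distance from $f$ to $z[f]+w[f]$. The proof computes one Gram determinant in two ways.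
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
The Hardy space $H^2=H^2(\mathbb D^2)$ consists of the power series $g=\sum_{i,j\ge0}c_{ij}z^iw^j$ with $\|g\|^2=\sum|c_{ij}|^2<\infty$. Such a $g$ is holomorphic on the bidisk $\mathbb D^2$, norm convergence implies pointwise convergence there, and we identify $g$ with the function in $L^2(\mathbb T^2)$ that has the same Fourier coefficients. A nonzero closed subspace $M$ of $H^2$ is \emph{invariant} if $zM\subset M$ and $wM\subset M$. For $f\in H^2$, $f\neq0$, the smallest invariant subspace containing $f$ is $[f]=\overline{f\cdot\mathbb C[z,w]}$. The following question is posed in \cite{problem}.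

\begin{quote}
\emph{Is $z[f]+w[f]=\{zg+wh: g,h\in[f]\}$ closed for every nonzero $f\in H^2$?}
\end{quote}

This is a division problem. The closure of $z[f]+w[f]$ is the closure of the set of products $pf$ with $p$ a polynomial vanishing at the origin, and the question asks whether every limit $g$ of such products can still be written as $zg_1+wg_2$ with $g_1,g_2\in[f]$. For $f=1$ one divides explicitly: if $g(0,0)=0$, then $g=\big(g-g(0,w)\big)+g(0,w)$ with the first term in $zH^2$ and the second in $wH^2$. This recipe does not stay inside $[f]$. For $f=1+z+w$ and $g=wf$ it produces the term $w(1+w)$, which does not vanish at $(-\frac12,-\frac12)$, while every element of $[f]$ does.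

General Hilbert space theory does not decide the question either. Both $z[f]$ and $w[f]$ are closed, because multiplication by $z$ or $w$ is isometric, but a sum of two closed subspaces need not be closed. If $(e_n)$ is an orthonormal sequence, $A$ is the closed span of the vectors $e_{2n}$ and $B$ that of the vectors $e_{2n}+e_{2n+1}/n$ $(n\ge1)$, then $A+B$ contains each $e_{2n+1}$ but not $\sum_n e_{2n+1}/n$, whose component in $B$ would have all coefficients equal to $1$. The defect is a sequence of planes, each containing two lines, with angles that tend to zero. We shall see in Section~\ref{sec:model} that for a homogeneous polynomial $f$ the pair $z[f]$, $w[f]$ reduces to exactly such a sequence of planes, so one might expect a sufficiently irregular $f$ to make the angles degenerate. This never happens.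

\begin{theorem}\label{thm:closed}
Let $f\in H^2$, $f\ne0$. For every $(\lambda_1,\lambda_2)\in\mathbb D^2$ the space $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ is closed and has codimension one in $[f]$. In particular $z[f]+w[f]$ is closed.
\end{theorem}

\subsection*{The angle operator}
All integrals over $\mathbb T^2$ or $\mathbb T$ are taken with respect to normalized Lebesgue measure. Let $W\ge0$ be integrable on $\mathbb T^2$ and let $L^2(W)$ be the Hilbert space with inner product $\langle g,h\rangle=\int g\bar h\,W$. It contains all trigonometric polynomials, and multiplication by $z$ or $w$ is unitary on it. Let $M$ be a closed subspace of $L^2(W)$ with $zM\subset M$ and $wM\subset M$; for $W=1$ this includes the invariant subspaces of $H^2$. The closed subspaces $zM$ and $wM$ both contain $zwM$. We remove this common part and put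
\[
A=zM\ominus zwM,\qquad B=wM\ominus zwM,\qquad K=P_A|_B\colon B\to A,\qquad \kappa=\|K\|,
\]
where $P_L$ is the orthogonal projection onto $L$. Then $K^*=P_B|_A$, and $\kappa\le 1$ is the supremum of $|\langle a,b\rangle|$ over unit vectors $a\in A$, $b\in B$, the cosine of the smallest angle between $A$ and $B$. If $\kappa<1$, then $zM+wM$ is closed (Lemma~\ref{lem:angle}). The \emph{core operator} of $M$ is
\[
C=I-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^*,
\]
where $R_z,R_w$ are the operators of multiplication by $z,w$ on $M$. For $M=H^2$ the spaces $A$ and $B$ are the closed spans of the powers $z^i$ and $w^j$ $(i,j\geq1)$, so $K=0$, and $C$ fixes $1$ and annihilates every other monomial. In general $K$ and $C$ measure how far $M$ is from this picture.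

Recall that a bounded operator $K$ on $B$ is \emph{Hilbert--Schmidt} if $\|K\|_{HS}^2=\sum_j\|Ke_j\|^2$ is finite for one, and then every, orthonormal basis $(e_j)$ of $B$. In that case $K^*K$ is compact, its eigenvalues $\mu_1\ge\mu_2\ge\dots\ge0$ satisfy $\mu_1=\|K\|^2$ and $\sum_i\mu_i=\|K\|^2_{HS}$, and $\det(I-K^*K)=\prod_i(1-\mu_i)$.

\subsection*{Quantitative results}
The geometry of $[f]$ depends only on $|f|^2$ on $\mathbb T^2$, so we work with weights. Let $P^2(W)$ be the closure of $\mathbb C[z,w]$ in $L^2(W)$. In the next two theorems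
\[
W\ge0,\qquad W,\ \log W\in L^1(\mathbb T^2),\qquad M=P^2(W),
\]
norms are those of $L^2(W)$, and
\[
\Delta=\exp\int\log W>0,\qquad d=\operatorname{dist}(1,zM+wM).
\]

\begin{theorem}\label{thm:angle}
We have $1-\kappa^2\ge\Delta/\|1\|^2>0$, and $zM+wM$ is closed.
\end{theorem}

\begin{theorem}\label{thm:det}
\begin{itemize}
\item[(i)] The space $zM+wM$ is closed of codimension one in $M$, $zM\cap wM=zwM$, the operator $K$ is Hilbert--Schmidt, and
\[
\det(I-K^*K)=\Delta/d^2 .
\]
In particular $\kappa^2\le1-\Delta/d^2$.
\item[(ii)] Every $g\in zM+wM$ can be written $g=zp+wq$ with $p,q\in M$ and $\|p\|^2+\|q\|^2\le(1-\kappa)^{-1}\|g\|^2$. The constant $(1-\kappa)^{-1}$ is best possible for each $W$.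
\item[(iii)] The core operator $C$ is Hilbert--Schmidt, and
\[
\|C\|_{HS}^2=1+2\|K\|_{HS}^2\le1+2\log(d^2/\Delta).
\]
\item[(iv)] The inequality $\kappa^2\le 1-\Delta/d^2$ is sharp: for every $a\in[0,1)$ there is a weight $W$ with $\kappa^2=1-\Delta/d^2=a^2$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:f}
Let $f\in H^2$, $f\neq0$. Statements (i)--(iii) of Theorem~\ref{thm:det} hold for $M=[f]\subset H^2$ with $\Delta=\exp\int\log|f|^2$ and $d=\operatorname{dist}(f,z[f]+w[f])$. In particular $[f]$ is a Hilbert--Schmidt submodule, that is, its core operator is Hilbert--Schmidt.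
\end{corollary}

Section~\ref{sec:red} reduces the statements about $[f]$ to weights. Section~\ref{sec:model} treats weights that depend only on $w\bar z$; there the determinant is a telescoping product, and part (iv) comes out as an example. Section~\ref{sec:gram} proves the general finite-dimensional identity and Theorem~\ref{thm:angle}, Section~\ref{sec:limit} passes to the limit and completes (i), Section~\ref{sec:core} proves (ii) and (iii), and Section~\ref{sec:moebius} moves the base point.

\section{Reduction to a weight and to an angle}\label{sec:red}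

We use three forms of Jensen's formula and inequality; here $\log^\pm x=\max(\pm\log x,0)$.
\begin{itemize}
\item[(J1)] $\int_{\mathbb T}\log|x-\alpha|=\log^+|\alpha|$ for $\alpha\in\mathbb C$. Hence $\int_{\mathbb T}\log|P|\ge0$ for every monic polynomial $P$.
\item[(J2)] If $g$ is holomorphic near $\overline{\mathbb D}$, then $\int_{\mathbb T}\log|g|\ge\log|g(0)|$.
\item[(J3)] If $h$ is real and integrable, then $\int e^h\ge\exp\int h$.
\end{itemize}

\begin{lemma}\label{lem:log}
If $f\in H^2$ and $f\neq0$, then $\log|f|\in L^1(\mathbb T^2)$.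
\end{lemma}

\begin{proof}
Since $\log^+|f|\le|f|$, only $\log^-|f|$ needs attention. To apply (J2) we need a nonzero value at the origin, so we factor out powers of the variables. Let $z^k$ be the smallest power of $z$ that occurs in the series of $f$ and write $f=z^kf_1$. Then $f_1\in H^2$, $|f_1|=|f|$ a.e.\ on $\mathbb T^2$, and $f_1(0,w)=w^lh(w)$ with $h$ holomorphic in $\mathbb D$ and $h(0)\ne0$. For $0<r<1$ put $F_r(z,w)=f_1(rz,rw)$. The function $\log|F_r|$ is bounded above on $\mathbb T^2$, so it may be integrated one variable at a time, and (J2) in $z$ and then in $w$ gives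
\[
\int_{\mathbb T^2}\log|F_r|\ \ge\ \int_{\mathbb T}\log|f_1(0,rw)|\ \ge\ l\log r+\log|h(0)| .
\]
As $r\to1$ we have $F_r\to f_1$ in $L^2(\mathbb T^2)$, as one sees from the coefficients. Since $|\log^+x-\log^+y|\le|x-y|$, it follows that $\int\log^+|F_r|\to\int\log^+|f_1|$. Along a sequence $r\to1$ with $F_r\to f_1$ a.e., Fatou's lemma gives
\[
\int\log^-|f_1|\le\liminf\Big(\int\log^+|F_r|-\int\log|F_r|\Big)\le\int\log^+|f_1|-\log|h(0)|<\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:f} from Theorem~\ref{thm:det}]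
The weight $W=|f|^2$ is integrable, and $\log W\in L^1$ by Lemma~\ref{lem:log}. The map $g\mapsto gf$ is an isometry of $L^2(W)$ into $L^2(\mathbb T^2)$ that commutes with multiplication by $z$ and $w$ and sends $1$ to $f$. It maps $\mathbb C[z,w]$ onto $f\cdot\mathbb C[z,w]$, hence $P^2(W)$ onto $[f]$, and so it carries $A$, $B$, $K$, $C$, $d$ for $P^2(W)$ to the corresponding objects for $[f]$.
\end{proof}

\begin{lemma}\label{lem:angle}
Let $W\geq0$ be integrable and let $M$ be a closed subspace of $L^2(W)$ with $zM,wM\subset M$. Then $zM+wM=zwM\oplus(A+B)$, and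
\begin{equation}\label{eq:angle}
\|a+b\|^2\ge(1-\kappa)\big(\|a\|^2+\|b\|^2\big)\qquad(a\in A,\ b\in B).
\end{equation}
If $\kappa<1$, then $A\cap B=\{0\}$, the spaces $A+B$ and $zM+wM$ are closed, and $zM\cap wM=zwM$.
\end{lemma}

\begin{proof}
The decomposition follows from $zM=zwM\oplus A$ and $wM=zwM\oplus B$. For \eqref{eq:angle}, expand $\|a+b\|^2$ and use $2|\langle a,b\rangle|=2|\langle a,Kb\rangle|\le2\kappa\|a\|\|b\|\le\kappa(\|a\|^2+\|b\|^2)$. Let $\kappa<1$. Taking $b=-a$ gives $A\cap B=\{0\}$. If $a_n+b_n$ is a Cauchy sequence, then so are $a_n$ and $b_n$; thus $A+B$ is closed, and $zM+wM$ is an orthogonal sum of closed subspaces. If $g\in zM\cap wM$, then $g-P_{zwM}g\in A\cap B$, so $g\in zwM$.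
\end{proof}

From now on $M=P^2(W)$. Since multiplication by $z$ and $w$ is unitary, $zM$, $wM$ and $zwM$ are the closed spans of the monomials divisible by $z$, $w$ and $zw$. Put
\[
b_j=w^j-P_{zwM}w^j\in B\qquad(j\ge1).
\]
The projection $I-P_{zwM}$ maps $wM$ onto $B$ and annihilates the monomials $z^iw^j$ with $i,j\ge1$, so the vectors $b_j$ span a dense subspace of $B$. This is where it matters that $M$ has a single generator. Since $w^j-b_j\in zM$ and $P_{zM}b_j=P_{zwM}b_j+P_Ab_j=Kb_j$, we have
\begin{equation}\label{eq:residual}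
w^j-P_{zM}w^j=b_j-Kb_j .
\end{equation}
So passing from the residual of $w^j$ modulo $zwM$ to its residual modulo the larger space $zM$ removes exactly $Kb_j$. The whole proof consists in comparing these two residuals.

\section{Weights that depend only on $w\bar z$}\label{sec:model}

Let $W(z,w)=\omega(\zeta)$ with $\zeta=w\bar z$, where $\omega\ge0$ is integrable on $\mathbb T$ and not a.e.\ zero. This covers $W=|f|^2$ for a homogeneous polynomial $f$, because then $|f(z,w)|=|f(1,\zeta)|$ on $\mathbb T^2$. The change of variables $(z,w)\mapsto(z,\zeta)$ preserves the measure on $\mathbb T^2$, and $z^iw^j=z^{i+j}\zeta^j$. Hence the spaces $H_n$ of homogeneous polynomials of degree $n$ are mutually orthogonal in $L^2(W)$, and multiplication by $\bar z^n$ maps $H_n$ isometrically onto $\operatorname{span}\{1,\zeta,\dots,\zeta^n\}\subset L^2(\mathbb T,\omega)$. A nonzero polynomial in $\zeta$ has finitely many zeros, so this span has dimension $n+1$ and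
\[
\tau_n=\operatorname{dist}\big(\zeta^n,\operatorname{span}\{1,\dots,\zeta^{n-1}\}\big)^2>0,\qquad \tau_0=\|1\|^2=\int\omega .
\]
The spaces $M$, $zM$, $wM$, $zwM$ are the orthogonal sums of their homogeneous parts $H_n$, $zH_{n-1}$, $wH_{n-1}$, $zwH_{n-2}$. Therefore $1\perp zM+wM$, so $d^2=\tau_0$, and $A$ and $B$ are orthogonal sums of the lines $A_n=zH_{n-1}\ominus zwH_{n-2}$ and $B_n=wH_{n-1}\ominus zwH_{n-2}=\mathbb Cb_n$ $(n\ge1$, $H_{-1}=\{0\})$. The operator $K$ maps $B_n$ into $A_n$. If $\kappa_n$ is the norm of $K|_{B_n}$, then $K^*Kb_n=\kappa_n^2b_n$ and $\kappa=\sup_n\kappa_n$. This is the sequence of planes announced in the introduction.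

\begin{proposition}\label{prop:model}
For $n\ge1$ we have $1-\kappa_n^2=\tau_n/\tau_{n-1}$, and hence $\prod_{j=1}^n(1-\kappa_j^2)=\tau_n/\tau_0$.
\end{proposition}

\begin{proof}
The vector $b_n$ is the residual of $w^n$ modulo $zwH_{n-2}$, so $\|b_n\|$ is the distance from $\zeta^n$ to $\operatorname{span}\{\zeta,\dots,\zeta^{n-1}\}$. Multiplication by $\bar\zeta$ is unitary, so $\|b_n\|^2=\tau_{n-1}$. By \eqref{eq:residual}, $b_n-Kb_n$ is the residual of $w^n$ modulo $zH_{n-1}$, so $\|b_n-Kb_n\|^2=\tau_n$. Since $Kb_n$ is an orthogonal projection of $b_n$, we also have $\|b_n-Kb_n\|^2=(1-\kappa_n^2)\|b_n\|^2$.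
\end{proof}

Now let $\log\omega\in L^1(\mathbb T)$, so that $\Delta=\exp\int\log\omega>0$. For a monic polynomial $P$, (J3) and (J1) give $\int|P|^2\omega\ge\exp\big(\int\log\omega+2\int\log|P|\big)\ge\Delta$, so $\tau_n\ge\Delta$ for all $n$. Each factor $1-\kappa_j^2$ lies in $[0,1]$, so $1-\kappa_n^2\ge\tau_n/\tau_0\ge\Delta/\|1\|^2$. This is Theorem~\ref{thm:angle} for these weights, and it is the general proof in miniature: we do not estimate any single angle, but the product over all angles, which the shift invariance of the norm makes computable.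

\begin{example}\label{ex:zw}
Let $f=z-w$, so $\omega=|1-\zeta|^2$ and $\Delta=1$ by (J1). As $P$ runs over the monic polynomials of degree $n$, the product $(1-\zeta)P$ runs over the polynomials $\sum_{j\le n}c_j\zeta^j-\zeta^{n+1}$ with $\sum_{j\le n}c_j=1$. By the Cauchy--Schwarz inequality $\sum|c_j|^2$ is smallest when all $c_j=1/(n+1)$, so $\tau_n=1+\frac1{n+1}=\frac{n+2}{n+1}$. Hence $1-\kappa_n^2=\frac{n(n+2)}{(n+1)^2}$, that is $\kappa_n=\frac1{n+1}$, and $\kappa=\frac12$. The angles tend to a right angle, and $\det(I-K^*K)=\lim\tau_n/\tau_0=\frac12=\Delta/d^2$.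
\end{example}

Since $\det(I-K^*K)=(1-\mu_1)\prod_{i\geq2}(1-\mu_i)$, equality in $\kappa^2\le1-\Delta/d^2$ requires that $K$ have rank at most one. The next weight has $\tau_1=\tau_2=\cdots$, which achieves this.

\begin{proof}[Proof of Theorem~\ref{thm:det}(iv)]
Let $0\le a<1$ and $\omega=|1-a\zeta|^{-2}$. On $\mathbb T$ we have $|1-a\zeta|=|\zeta-a|$, so $\Delta=1$ by (J1), and $d^2=\tau_0=\sum_{k\ge0}a^{2k}=(1-a^2)^{-1}$. For $n\ge1$ let $\psi_n=\zeta^n-a\zeta^{n-1}=\zeta^n(1-a\bar\zeta)$. For $0\le k\le n-1$,
\[
\int\psi_n\,\bar\zeta^k\,\omega=\int\frac{\zeta^{n-k}(1-a\bar\zeta)}{(1-a\zeta)(1-a\bar\zeta)}=\int\frac{\zeta^{n-k}}{1-a\zeta}=0,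
\]
because the last integrand is a power series without constant term. Thus $\psi_n$ is the residual of $\zeta^n$ modulo $\operatorname{span}\{1,\dots,\zeta^{n-1}\}$, and $\tau_n=\int|\psi_n|^2\omega=1$. Proposition~\ref{prop:model} gives $1-\kappa_1^2=1-a^2$ and $\kappa_n=0$ for $n\ge2$. So $\kappa^2=a^2=1-\Delta/d^2$.
\end{proof}

\begin{remark}
Every strictly positive continuous function on $\mathbb T^2$ equals $|f|$ a.e.\ for some $f\in H^\infty(\mathbb D^2)$; see \cite[Section~3.5]{rudin}. Applied to $|1-aw\bar z|^{-1}$, this shows that the bound $\kappa^2\le1-\Delta/d^2$ is sharp for the spaces $[f]$ as well. Letting $a\to1$ shows that no bound $\kappa\le\kappa_0<1$ holds uniformly in $f$.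
\end{remark}

\section{One Gram determinant, computed twice}\label{sec:gram}

Let now $W$ be any weight with $W,\log W\in L^1(\mathbb T^2)$. The vectors $b_j$ need not be orthogonal and $K^*K$ need not be diagonal. Products of squared lengths must then be replaced by squared volumes, that is, by Gram determinants.

For vectors $x_1,\dots,x_n$ and a closed subspace $L$, let $G(x_1,\dots,x_n\,|\,L)$ be the determinant of the matrix $(\langle x_j',x_k'\rangle)_{j,k}$, where $x'=x-P_Lx$; for $n=0$ it is $1$. It does not depend on the order of the vectors, and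
\begin{equation}\label{eq:gram}
G(x_0,x_1,\dots,x_n\,|\,L)=\operatorname{dist}\big(x_0,L+\operatorname{span}\{x_1,\dots,x_n\}\big)^2\,G(x_1,\dots,x_n\,|\,L).
\end{equation}
Indeed, subtracting from $x_0'$ its projection onto $\operatorname{span}\{x_1',\dots,x_n'\}$ is a row and column operation on the matrix; the new vector is orthogonal to $x_1',\dots,x_n'$, and its norm is the distance in \eqref{eq:gram}. We apply \eqref{eq:gram} to $1,w,\dots,w^n$ modulo $zM$, removing once the last and once the first vector (Figure~\ref{fig:lattice}). The two distances are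
\[
t_n=\operatorname{dist}\big(w^n,\,zM+\operatorname{span}\{1,\dots,w^{n-1}\}\big)^2,\qquad
s_n=\operatorname{dist}\big(1,\,zM+\operatorname{span}\{w,\dots,w^n\}\big)^2 .
\]
For the weights of Section~\ref{sec:model}, orthogonality of the spaces $H_n$ gives $t_n=\tau_n$ and $s_n=\tau_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[->,gray] (-1,0)--(5.8,0) node[right,black]{$i$};
\draw[->,gray] (0,-1)--(0,5.8) node[above,black]{$k$};
\foreach \x in {1,...,5} \foreach \y in {0,...,5} \fill (\x,\y) circle (3.5pt);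
\foreach \y in {1,2} \fill (0,\y) circle (3.5pt);
\draw[thick,fill=white] (0,0) circle (5pt) node[below left]{$1$};
\draw[thick,fill=white] (0,3) circle (5pt) node[left=2pt]{$w^3$};
\begin{scope}[shift={(11,3)}]
\draw[->,gray] (-1,0)--(5.8,0) node[right,black]{$i$};
\draw[->,gray] (0,-5.5)--(0,2.8) node[above,black]{$k$};
\foreach \x in {1,...,5} \foreach \y in {-3,...,2} \fill (\x,\y) circle (3.5pt);
\foreach \y in {-3,-2,-1} \fill (0,\y) circle (3.5pt);
\foreach \x in {0,...,5} \foreach \y in {-5,-4} \fill[gray!55] (\x,\y) circle (3.5pt);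
\draw[thick,fill=white] (0,0) circle (5pt) node[above left]{$1$};
\end{scope}
\end{tikzpicture}
\caption{Exponents $(i,k)$ of the characters $z^iw^k$, for $n=3$. Left: $\sqrt{t_3}$ is the distance from $w^3$ to the closed span of $1$ and the black characters, and $\sqrt{s_3}$ is the distance from $1$ to the closed span of $w^3$ and the black characters. Right: after division by $w^3$, $\sqrt{t_3}$ is the distance from $1$ to the closed span of the black characters; as $n$ grows, these take over the gray points and fill the half-plane of all $(i,k)$ with $i\ge1$, or $i=0$ and $k\le-1$.}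
\label{fig:lattice}
\end{figure}

The next lemma is the only place where $\log W\in L^1$ gives a bound.

\begin{lemma}\label{lem:lower}
We have $t_n\ge\Delta$ for all $n\ge0$, and $d^2\ge\Delta$.
\end{lemma}

\begin{proof}
The polynomials divisible by $z$ are dense in $zM$, and those vanishing at the origin are dense in $zM+wM$. So it suffices to show $\int|P|^2W\ge\Delta$ when $P=w^n-\sum_{j<n}c_jw^j-zp$ with $p$ a polynomial, and when $P$ is a polynomial with $P(0,0)=1$. For fixed $w\in\mathbb T$, (J2) in $z$ gives $\int\log|P(z,w)|\ge\log|P(0,w)|$. In the first case $P(0,w)$ is monic, in the second it has constant term $1$, so $\int\log|P(0,w)|\ge0$ by (J1) and (J2) respectively. Since $\log|P|$ is bounded above, it is integrable on $\mathbb T^2$ with $\int\log|P|\ge0$, and (J3) gives $\int|P|^2W\ge\exp\big(\int\log W+2\int\log|P|\big)\ge\Delta$.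
\end{proof}

Let $F_n=\operatorname{span}\{b_1,\dots,b_n\}\subset B$, let $P_n$ be the orthogonal projection of $B$ onto $F_n$, let $T_n=P_nK^*K|_{F_n}$, and put $D_n=\det(I-T_n)$, the determinant of an operator on $F_n$.

\begin{proposition}\label{prop:key}
For $n\ge1$ we have $\dim F_n=n$ and $D_n=t_n/s_n$.
\end{proposition}

\begin{proof}
Let $V_n=G(1,w,\dots,w^n\,|\,zM)$ for $n\geq0$. Removing the last vector repeatedly in \eqref{eq:gram} gives $V_n=t_nV_{n-1}=t_0t_1\cdots t_n$, which is positive by Lemma~\ref{lem:lower}. Multiplication by $w$ is unitary on $L^2(W)$ and maps $zM$ onto $zwM$, so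
\[
V_{n-1}=G(w,\dots,w^n\,|\,zwM)=\det(\langle b_j,b_k\rangle)_{1\le j,k\le n}.
\]
In particular $b_1,\dots,b_n$ are linearly independent. Removing the first vector instead gives $V_n=s_n\,G(w,\dots,w^n\,|\,zM)$. By \eqref{eq:residual}, the entries of the last Gram matrix are
\[
\langle b_j-P_Ab_j,\,b_k-P_Ab_k\rangle=\langle b_j,b_k\rangle-\langle P_Ab_j,b_k\rangle=\langle(I-T_n)b_j,b_k\rangle ,
\]
since $\langle P_Ab_j,b_k\rangle=\langle P_BP_Ab_j,b_k\rangle=\langle K^*Kb_j,b_k\rangle$. If $(I-T_n)b_j=\sum_ic_{ji}b_i$, this matrix is the product of $(c_{ji})$ and $(\langle b_i,b_k\rangle)$, so its determinant is $D_nV_{n-1}$. Therefore $t_nV_{n-1}=V_n=s_nD_nV_{n-1}$, and $V_{n-1}>0$ (which also forces $s_n>0$).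
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:angle}]
Put $\rho=\Delta/\|1\|^2>0$. Since $t_n\ge\Delta$ and $s_n\le\|1\|^2$, Proposition~\ref{prop:key} gives $D_n\ge\rho$. The operator $I-T_n$ is self-adjoint with eigenvalues in $[0,1]$, because $0\le\langle T_nb,b\rangle=\|Kb\|^2\le\|b\|^2$ for $b\in F_n$. Its smallest eigenvalue is therefore at least the product $D_n$ of all eigenvalues, so $\|b\|^2-\|Kb\|^2\ge\rho\|b\|^2$ on $F_n$. The union of the $F_n$ is dense in $B$, so $\kappa^2\le1-\rho<1$, and Lemma~\ref{lem:angle} shows that $zM+wM$ is closed.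
\end{proof}

Lemma~\ref{lem:angle} also gives $zM\cap wM=zwM$. The space $\mathbb C1+zM+wM$ is closed, being the sum of a closed and a finite-dimensional subspace, and it contains all polynomials, so it equals $M$; and $1\notin zM+wM$ because $d^2\ge\Delta>0$. Thus $zM+wM$ has codimension one in $M$.

\section{The limit of the identity}\label{sec:limit}

To finish Theorem~\ref{thm:det}(i) we let $n\to\infty$ in $D_n=t_n/s_n$ and identify the three limits.

\subsection*{The denominators}
The spaces $zM+\operatorname{span}\{w,\dots,w^n\}$ increase, lie in $zM+wM$, and together contain every polynomial vanishing at the origin. Their union is therefore dense in $zM+wM$, and $s_n\downarrow d^2$.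

\subsection*{The determinants}

\begin{lemma}\label{lem:HS}
The operator $K$ is Hilbert--Schmidt, and $D_n\to\det(I-K^*K)$.
\end{lemma}

\begin{proof}
Let $(e_j)$ be the orthonormal basis of $B$ obtained from $(b_j)$ by the Gram--Schmidt process, and let $\mu_i^{(n)}$ be the eigenvalues of $T_n$ in decreasing order, with $\mu_i^{(n)}=0$ for $i>n$. Since $\mu\le-\log(1-\mu)$ on $[0,1)$,
\[
\sum_{j\le n}\|Ke_j\|^2=\operatorname{tr}T_n=\sum_i\mu_i^{(n)}\le-\log D_n\le\log\big(\|1\|^2/\Delta\big),
\]
so $K$ is Hilbert--Schmidt. Let $T=K^*K$, with eigenvalues $\mu_i$. Since $\|K\|\le1$,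
\[
\|T-P_nTP_n\|=\|K^*K-(KP_n)^*(KP_n)\|\le2\|K-KP_n\|\le2\Big(\sum_{j>n}\|Ke_j\|^2\Big)^{1/2}\to0 .
\]
The $i$-th eigenvalue of a positive compact operator $X$ on $B$ is $\sup_L\min\langle Xx,x\rangle$, where $L$ runs over the $i$-dimensional subspaces and $x$ over the unit vectors of $L$. The numbers $\mu_i^{(n)}$ are the eigenvalues of $P_nTP_n$ in this sense, so $|\mu_i^{(n)}-\mu_i|\le\|T-P_nTP_n\|\to0$. For $i\leq n$, taking for $L$ the span of the first $i$ eigenvectors of $T_n$ gives $\mu_i^{(n)}\le\mu_i$. Finally $\mu_i\le\kappa^2<1$ and $\sum\mu_i<\infty$, so $\sum_i-\log(1-\mu_i)<\infty$, and dominated convergence for series gives $\log D_n=\sum_i\log(1-\mu_i^{(n)})\to\sum_i\log(1-\mu_i)$.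
\end{proof}

\subsection*{The numerators}
Write $\chi_{(i,k)}=z^iw^k$ for $(i,k)\in\mathbb Z^2$. Multiplying by the unitary $w^{-n}$ shows that $t_n=\operatorname{dist}(1,E_n)^2$, where $E_n$ is the closed span of the characters $w^{-k}$ $(1\le k\le n)$ and $z^iw^k$ $(i\ge1$, $k\ge-n)$. These sets of characters increase with $n$, and their union consists of the $\chi_s$ with $s$ in
\[
S=\{(i,k): i\ge1\}\cup\{(0,k):k\le-1\}
\]
(Figure~\ref{fig:lattice}). Hence $t_n\downarrow t:=\inf_p\int|1+p|^2W$, where $p$ runs over the trigonometric polynomials with spectrum in $S$. Lemma~\ref{lem:lower} gives $t\ge\Delta$. The reverse inequality is the Helson--Lowdenslager theorem, and we include a proof. It rests on two properties of $S$, both read off from the definition: $S+S\subset S$, and $\mathbb Z^2$ is the disjoint union of $S$, $-S$ and $\{0\}$. An ideal competitor would have $|1+p|^2W=\Delta$, that is, $\log|1+p|^2=u$ with $u=\log\Delta-\log W$ of mean zero. The second property lets us write $u=2\operatorname{Re}v$ with $v$ of spectrum in $S$, and the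 first one makes $e^v$ a competitor. The positive quadrant, which defines $d$, lacks the second property, and $d^2>\Delta$ does occur (Example~\ref{ex:zw}).

\begin{proposition}\label{prop:HL}
Let $W\ge0$ be integrable on $\mathbb T^2$. Then $t\le\exp\int\log W$, where the right side is $0$ if $\int\log W=-\infty$.
\end{proposition}

\begin{proof}
Let $u$ be a real trigonometric polynomial with $\int u=0$, and let $v=\sum_{s\in S}\hat u(s)\chi_s$. Since $\hat u(-s)=\overline{\hat u(s)}$ and $\hat u(0)=0$, we have $u=v+\bar v$. Each power $v^j$, $j\ge1$, has spectrum in $S$, so the partial sums of $e^v=1+v+v^2/2!+\cdots$ have the form $1+p$, and they converge uniformly. As $W\in L^1$, this gives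
\begin{equation}\label{eq:HL}
t\le\int|e^v|^2\,W=\int e^uW .
\end{equation}
Next let $u$ be any bounded real function with $\int u=0$. Its Fej\'er means on $\mathbb T^2$ are real trigonometric polynomials of mean zero, bounded by $\|u\|_\infty$, that converge to $u$ in $L^1$, hence a.e.\ along a subsequence. Dominated convergence with majorant $e^{\|u\|_\infty}W$ extends \eqref{eq:HL} to $u$. Since $\log W$ need not be bounded, we truncate: let $W_k=\min(\max(W,1/k),k)$, $c_k=\int\log W_k$ and $u=c_k-\log W_k$. Then \eqref{eq:HL} reads $t\le e^{c_k}\int W/W_k$. We have $\log W_k=\min(\log^+W,\log k)-\min(\log^-W,\log k)$ and $\int\log^+W<\infty$, so $c_k\to\int\log W$ by monotone convergence. The quotient $W/W_k$ equals $kW<1$ where $W<1/k$, equals $W/k\le W$ where $W>k$, and equals $1$ elsewhere. So it is dominated by $\max(1,W)$ and tends a.e.\ to the indicator function of $\{W>0\}$, whose integral is at most $1$.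
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:det}(i)]
We have shown $D_n\to\det(I-K^*K)$, $t_n\to\Delta$ and $s_n\to d^2>0$, so Proposition~\ref{prop:key} gives $\det(I-K^*K)=\Delta/d^2$. Since $\det(I-K^*K)\le1-\mu_1=1-\kappa^2$, the bound on $\kappa$ follows. The other assertions were proved in Section~\ref{sec:gram} and Lemma~\ref{lem:HS}.
\end{proof}

\begin{remark}
Without $\log W\in L^1$ the operator $K$ need not be Hilbert--Schmidt. Let $W=\omega(w\bar z)$ with $\omega$ the indicator function of a proper arc of $\mathbb T$. Then $\tau_n=t_n\downarrow t=0$ by Proposition~\ref{prop:HL}, while every $\tau_n$ is positive. By Proposition~\ref{prop:model}, each $\kappa_n<1$ and $\prod_n(1-\kappa_n^2)=0$, which forces $\sum_n\kappa_n^2=\infty$.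
\end{remark}

\section{The division constant and the core operator}\label{sec:core}

\begin{proof}[Proof of Theorem~\ref{thm:det}(ii)]
By Lemma~\ref{lem:angle}, $g\in zM+wM$ has the form $g=h+a+b$ with $h\in zwM$, $a\in A$, $b\in B$, and $\|g\|^2=\|h\|^2+\|a+b\|^2$. Share $h$ equally: $p=\bar z(h/2+a)$ and $q=\bar w(h/2+b)$ lie in $M$, $g=zp+wq$, and by \eqref{eq:angle}
\[
\|p\|^2+\|q\|^2=\tfrac12\|h\|^2+\|a\|^2+\|b\|^2\le\tfrac12\|h\|^2+(1-\kappa)^{-1}\|a+b\|^2\le(1-\kappa)^{-1}\|g\|^2 .
\]
For optimality, let $g=a+b$ with $a\in A$, $b\in B$, and let $g=zp+wq$ be any representation with $p,q\in M$. Write $zp=h_1+a_1$ and $wq=h_2+b_1'$ with $h_1,h_2\in zwM$, $a_1\in A$, $b_1'\in B$. Projecting onto the orthogonal complement of $zwM$ gives $a_1+b_1'=a+b$, so $a_1=a$ and $b_1'=b$ because $A\cap B=\{0\}$. Hence $\|p\|^2+\|q\|^2\ge\|a\|^2+\|b\|^2$. If $\kappa>0$, the compact operator $K^*K$ has a unit eigenvector $b$ for the eigenvalue $\kappa^2$; then $a=-Kb/\kappa$ is a unit vector with $\langle a,b\rangle=\langle a,Kb\rangle=-\kappa$, so $\|g\|^2=2-2\kappa$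 and $\|a\|^2+\|b\|^2=2=(1-\kappa)^{-1}\|g\|^2$. If $\kappa=0$, take $a=0$ and a unit vector $b\in B$, which exists since $\dim F_1=1$. In both cases no smaller constant works for this $g\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:det}(iii)]
For an isometry $R$ the operator $RR^*$ is the projection onto the range of $R$. The isometries $R_z,R_w$ commute, so $R_z^*R_w^*=(R_zR_w)^*$, and
\[
C=I-P_{zM}-P_{wM}+P_{zwM}=I-P_{zwM}-P_A-P_B .
\]
By (i), $M=zwM\oplus(A+B)\oplus\mathbb Ce$ with a unit vector $e\perp zM+wM$. The operator $C$ vanishes on $zwM$, fixes $e$, and maps $A+B$ into itself as $I-P_A-P_B$. To express this last part through $K$ we must separate $A$ from $B$, which are not orthogonal. Let $A\times B$ be their external orthogonal sum and let $\Sigma\colon A\times B\to A+B$, $\Sigma(a,b)=a+b$. It is bounded and onto, and bounded below by \eqref{eq:angle}, hence invertible. Its adjoint is $\Sigma^*x=(P_Ax,P_Bx)$, so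
\[
\Sigma\Sigma^*=(P_A+P_B)|_{A+B},\qquad \Sigma^*\Sigma=I+J,\qquad J=\begin{pmatrix}0&K\\K^*&0\end{pmatrix}.
\]
In the polar decomposition $\Sigma=Y(\Sigma^*\Sigma)^{1/2}$ of the invertible operator $\Sigma$ the factor $Y$ is unitary, and $\Sigma\Sigma^*=Y\Sigma^*\Sigma Y^*$. Thus $C|_{A+B}=I-\Sigma\Sigma^*=-YJY^*$, and $\|C\|_{HS}^2=1+\|J\|_{HS}^2=1+\|K\|_{HS}^2+\|K^*\|_{HS}^2=1+2\|K\|_{HS}^2$. Finally $\|K\|_{HS}^2=\sum_i\mu_i\le-\sum_i\log(1-\mu_i)=\log(d^2/\Delta)$ by (i).
\end{proof}

This completes the proof of Theorem~\ref{thm:det}, and with it of Corollary~\ref{cor:f}, which contains Theorem~\ref{thm:closed} for $\lambda_1=\lambda_2=0$.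

\section{Moving the base point}\label{sec:moebius}

An automorphism of $\mathbb D^2$ exchanges $(\lambda_1,\lambda_2)$ and the origin. Composition with it, corrected by a factor, is unitary on $H^2$, and we must check that it preserves the class of spaces $[f]$. We use one fact: if $\psi$ is holomorphic on a bidisk of radius greater than $1$, then $\psi N\subset N$ for every invariant subspace $N$. Indeed the Taylor polynomials $q_n$ of $\psi$ converge uniformly on $\overline{\mathbb D}^2$, so $q_ng\to\psi g$ in $H^2$ for $g\in N$.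

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
Let $\varphi_i(x)=(\lambda_i-x)/(1-\bar\lambda_ix)$, $\varphi(z,w)=(\varphi_1(z),\varphi_2(w))$, and for $g$ holomorphic on $\mathbb D^2$ put
\[
Ug=\frac{(1-|\lambda_1|^2)^{1/2}(1-|\lambda_2|^2)^{1/2}}{(1-\bar\lambda_1z)(1-\bar\lambda_2w)}\;g\circ\varphi .
\]
Then $U(pg)=(p\circ\varphi)\,Ug$. From $\varphi_i\circ\varphi_i=\mathrm{id}$ and $(1-\bar\lambda_ix)(1-\bar\lambda_i\varphi_i(x))=1-|\lambda_i|^2$ we get $U^2=I$. Each $\varphi_i$ is a diffeomorphism of $\mathbb T$ with $|\varphi_i'(x)|=(1-|\lambda_i|^2)/|1-\bar\lambda_ix|^2$. So for a polynomial $g$ the function $Ug$ is holomorphic near $\overline{\mathbb D}^2$, and a change of variables gives $\int|Ug|^2=\int|g\circ\varphi|^2|\varphi_1'||\varphi_2'|=\int|g|^2$. If polynomials $g_n$ tend to $g$ in $H^2$, then $Ug_n$ is Cauchy in $H^2$ and tends to $Ug$ pointwise on $\mathbb D^2$. Hence $U$ is an isometry of $H^2$ into itself, and it is onto since $U^2=I$.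

Let $N=[Uf]$. For a polynomial $p$ we have $U(pf)=(p\circ\varphi)\,Uf\in N$ by the fact above, so $U[f]\subset N$. The same inclusion for $Uf$ in place of $f$ reads $UN\subset[f]$, and applying $U$ to the first inclusion gives $[f]\subset UN$. Thus $UN=[f]$. By Corollary~\ref{cor:f}, $zN+wN$ is closed of codimension one in $N$. Applying the unitary $U$, we find that $U(zN+wN)=\varphi_1(z)[f]+\varphi_2(w)[f]$ is closed of codimension one in $[f]$. Multiplication by $1-\bar\lambda_1z$ and by its reciprocal both map $[f]$ into $[f]$, so each maps $[f]$ onto $[f]$. Therefore $\varphi_1(z)[f]=(z-\lambda_1)[f]$, and in the same way, with $1-\bar\lambda_2w$, $\varphi_2(w)[f]=(w-\lambda_2)[f]$.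
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem} \emph{One dimensional perturbation of invariant subspaces in the Hardy space over the bidisk I}, \texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.nihmj/1520391677}.
\bibitem{rudin} Rudin, \emph{Function Theory in Polydiscs}.
\end{thebibliography}
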